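\title{The first measurable cardinals can be the first supercompact cardinals in ZF}

\begin{abstract}
Let $1\le n\le\omega$. Starting from a model of ZFC with $n$ supercompact cardinals, we build a symmetric extension in which the first $n$ uncountable cardinals $\omega_1,\omega_2,\dots$ are supercompact in the ultrafilter sense. In this model of ZF the first $n$ measurable, the first $n$ strongly compact and the first $n$ supercompact cardinals coincide. The forcing is a finite-support product of independent ``columns'', each consisting of its own Laver-type preparation followed by a collapse, and the symmetric model sees only finitely many columns at a time. The supercompactness embeddings are lifted by a recipe that treats all columns of the same type identically: one generic filter on a term forcing, lying in the ground model, serves all of them.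
\end{abstract}

\section{Introduction}\label{sec:intro}

Without the Axiom of Choice, large cardinal notions that are equivalent in ZFC split apart, and one has to say which form is meant. We use the ultrafilter forms. \emph{Cardinal} means initial ordinal, and $\omega_k$ is the $k$-th cardinal above $\omega_0=\omega$. For ordinals $\kappa\le\lambda$ let $P_\kappa(\lambda)=\{x\subseteq\lambda:|x|<\kappa\}$, where $|x|<\kappa$ means that $x$ is in bijection with an ordinal below $\kappa$. A filter is \emph{$\kappa$-complete} if it is closed under intersections of fewer than $\kappa$ of its members, that is, of families $\langle X_\xi:\xi<\delta\rangle$ with $\delta<\kappa$. An ultrafilter $U$ on $P_\kappa(\lambda)$ is \emph{fine} if $\{x:\alpha\in x\}\in U$ for every $\alpha<\lambda$, and \emph{normal} if every function $h$ with $h(x)\in x$ for $U$-almost all $x$ is constant on a set in $U$. An uncountable cardinal $\kappa$ is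
\begin{itemize}
\item \emph{measurable} if there is a nonprincipal $\kappa$-complete ultrafilter on $\kappa$;
\item \emph{strongly compact} if for every $\lambda\ge\kappa$ there is a $\kappa$-complete fine ultrafilter on $P_\kappa(\lambda)$;
\item \emph{supercompact} if for every $\lambda\ge\kappa$ there is a $\kappa$-complete fine normal ultrafilter on $P_\kappa(\lambda)$.
\end{itemize}
Measurability asks for one ultrafilter, on $\kappa$ itself. The other two notions ask for ultrafilters on the small subsets of every larger ordinal. The implications between the three notions do not need choice.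

\begin{lemma}[ZF]\label{lem:zf}
\begin{itemize}
\item[(a)] Every supercompact cardinal is strongly compact, and every strongly compact cardinal is measurable.
\item[(b)] If $\kappa\le\lambda'\le\lambda$ and $P_\kappa(\lambda)$ carries a $\kappa$-complete fine normal ultrafilter, then so does $P_\kappa(\lambda')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first implication holds by definition. Let $U$ be a $\kappa$-complete fine ultrafilter on $P_\kappa(\kappa)$. For $x\in P_\kappa(\kappa)$ put $g(x)=\min(\kappa\setminus x)$; this exists because $|x|<\kappa$. Preimages commute with complements and intersections, so $D=\{A\subseteq\kappa:g^{-1}[A]\in U\}$ is a $\kappa$-complete ultrafilter on $\kappa$. It is nonprincipal, because $g^{-1}[\{\alpha\}]$ is disjoint from $\{x:\alpha\in x\}\in U$.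

(b) Let $W$ be the ultrafilter on $P_\kappa(\lambda)$ and let $W'$ be the set of all $Y\subseteq P_\kappa(\lambda')$ with $\{x:x\cap\lambda'\in Y\}\in W$. As in (a), $W'$ is a $\kappa$-complete ultrafilter. It is fine, since for $\alpha<\lambda'$ we have $\alpha\in x\cap\lambda'$ if and only if $\alpha\in x$. If $h(y)\in y$ for $W'$-almost all $y$, then $h(x\cap\lambda')\in x$ for $W$-almost all $x$, so $x\mapsto h(x\cap\lambda')$ takes a constant value $\alpha$ on a set in $W$, and then $\{y:h(y)=\alpha\}\in W'$.
\end{proof}

So the class of measurable cardinals contains the class of strongly compact cardinals, which contains the class of supercompact cardinals, and one may ask how long an initial stretch these classes can share. For $1\le n\le\omega$ we say that \emph{the first $n$ measurable cardinals are the first $n$ supercompact} (resp.\ \emph{strongly compact}) \emph{cardinals} if there are at least $n$ measurable cardinals and the increasing enumeration of the first $n$ of them coincides with the increasing enumeration of the first $n$ supercompact (resp.\ strongly compact) cardinals.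

In ZFC the supercompact version fails already for $n=1$. Let $\kappa$ be supercompact and let $j:V\to M$ be the ultrapower embedding by a $\kappa$-complete fine normal ultrafilter on $P_\kappa(2^\kappa)$. Then $M$ is closed under $2^\kappa$-sequences, so it contains $P(\kappa)$ and the nonprincipal $\kappa$-complete ultrafilter $\{A\subseteq\kappa:\kappa\in j(A)\}$. Thus $M$ has a measurable cardinal below $j(\kappa)$, and by elementarity $V$ has one below $\kappa$. This argument rests on the elementarity of the ultrapower map, which uses choice. In ZF the obstacle is therefore not visible, and one may guess that it disappears.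

The following question is asked in \cite{IC}; that paper does not define the three notions in ZF, and we read them as above.

\medskip
\noindent\textbf{Question.} \emph{Let $2<n\le\omega$. Are the theories {\rm ZF} $+$ ``the first $n$ measurable cardinals are the first $n$ supercompact cardinals'' and {\rm ZF} $+$ ``the first $n$ measurable cardinals are the first $n$ strongly compact cardinals'' consistent?}
\medskip

According to \cite{IC}, the cases $n=1,2$ are treated in its reference~[9]. For finite $n$, Kimchi and Magidor showed that it is consistent even with ZFC, relative to $n$ supercompact cardinals, that the first $n$ measurable cardinals are the first $n$ strongly compact cardinals. This leaves the supercompact theory for $2<n\le\omega$ and the strongly compact theory for $n=\omega$. We show that all of these are consistent. The method is to leave no room for a measurable cardinal that is not supercompact: the supercompact cardinals will be the first uncountable cardinals.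

\begin{theorem}\label{thm:main}
Let $1\le n\le\omega$ and let $V\models\mathrm{ZFC}$ have at least $n$ supercompact cardinals. Then some symmetric extension $N$ of $V$, by a set forcing, satisfies {\rm ZF} $+$ ``$\omega_k$ is supercompact for every $k$ with $1\le k\le n$, $k<\omega$''.
\end{theorem}

\begin{corollary}\label{cor:main}
In the model $N$ of Theorem~\ref{thm:main} the first $n$ measurable cardinals, the first $n$ strongly compact cardinals and the first $n$ supercompact cardinals coincide: they are $\omega_1,\omega_2,\dots$ ($n$ of them). Hence:
\begin{itemize}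
\item[(a)] for each $n$ with $1\le n\le\omega$, the theory {\rm ZF} $+$ ``the first $n$ measurable cardinals are the first $n$ supercompact cardinals'' is consistent relative to {\rm ZFC} $+$ ``there are $n$ supercompact cardinals'';
\item[(b)] the theory {\rm ZF} $+$ ``the first $\omega$ measurable cardinals are the first $\omega$ strongly compact cardinals'' is consistent relative to {\rm ZFC} $+$ ``there are infinitely many supercompact cardinals''.
\end{itemize}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main} and Lemma~\ref{lem:zf}(a), the first $n$ uncountable cardinals of $N$ have all three properties. Each property requires an uncountable cardinal, so they are the first $n$ cardinals with each property.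
\end{proof}

After the preliminaries of Section~\ref{sec:prelim}, Section~\ref{sec:columns} introduces symmetric models built from columns, isolates a condition on a supercompactness embedding (a \emph{uniform lift}) that produces an ultrafilter in such a model, and settles $n=1$. Section~\ref{sec:terms} shows what goes wrong for $n=2$ and contains the main device, on term forcing. Sections~\ref{sec:prep} and~\ref{sec:factor} build the columns and factor their images under the embedding, and Section~\ref{sec:end} assembles the uniform lift.

\section{Preliminaries}\label{sec:prelim}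

The facts in this section are stated for a ground model $V$ of ZFC. They will also be applied inside an ultrapower $M$ of $V$.

\subsection{Posets and dense embeddings}

A \emph{poset} is a preorder with a largest element $1$. It is \emph{atomless} if every condition has two incompatible extensions. For an ordinal $\rho$, a poset is \emph{$\rho$-directed closed} if every directed subset of the form $\{q_\xi:\xi<\chi\}$ with $\chi<\rho$ has a lower bound, and \emph{$\rho$-closed} if every descending sequence of length $<\rho$ has a lower bound. The first property implies the second. For $c\in P$ the \emph{cone} $P_{\le c}$ is the poset of conditions below $c$; it inherits both closure properties from $P$.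

A \emph{dense embedding} is a map $e:P\to P'$ with dense range such that $p\le q$ if and only if $e(p)\le e(q)$. It preserves incompatibility: if $e(p)$ and $e(q)$ have a common extension, they have one of the form $e(z)$, and then $z\le p,q$.
\begin{itemize}
\item[(P1)] If $e:P\to P'$ is a dense embedding, then $G\mapsto$ (the upward closure of $e''G$) and $G'\mapsto e^{-1}[G']$ are mutually inverse bijections between generic filters on $P$ and on $P'$, and corresponding filters generate the same extension. A finite product of dense embeddings is a dense embedding, and both operations act on products of filters coordinatewise.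
\item[(P2)] If $G$ is generic for $P_{\le c}$, then its upward closure in $P$ is generic for $P$.
\end{itemize}

\begin{lemma}\label{lem:separate}
If $C$ is atomless and $p_1,\dots,p_m\in C$, then there are pairwise incompatible $p'_1\le p_1,\dots,p'_m\le p_m$.
\end{lemma}

\begin{proof}
Incompatibility persists under strengthening, so it suffices to separate one pair $p,q$. Take incompatible $y,z\le p$. If $q\perp y$, replace $p$ by $y$. Otherwise replace $q$ by a common extension of $q$ and $y$, and replace $p$ by $z$.
\end{proof}

\subsection{Terms and two-step iterations}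

A name $\dot Q$ for a poset comes with names for its order and its largest element, which we suppress. We use the \emph{maximum principle}: if $p\Vdash\exists x\,\varphi(x)$, then $p\Vdash\varphi(\sigma)$ for some name $\sigma$. The names for elements of $\dot Q$ form a proper class, so we fix a set of representatives. A \emph{term} for $\dot Q$ is a $P$-name $\tau\subseteq\mathrm{TC}(\dot Q)\times P$ with $\Vdash_P\tau\in\dot Q$, and $\operatorname{Tm}(\dot Q)$ is the set of terms.
\begin{itemize}
\item[(T1)] \emph{If $p\Vdash\sigma\in\dot Q$, then $p\Vdash\sigma=\tau$ for some term $\tau$.} Take $\sigma'$ forced to equal $\sigma$ if $p$ is in the generic filter and $1$ otherwise, and let $\tau$ be the set of $(z,q)$ such that $z\in\mathrm{TC}(\dot Q)$ is a name and $q\Vdash z\in\sigma'$. Every element of an element of $\dot Q^G$ is the value of a name in $\mathrm{TC}(\dot Q)$, so $\Vdash\tau=\sigma'$.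
\item[(T2)] (Mixing.) \emph{If $p_1,\dots,p_m\in P$ are pairwise incompatible and $\tau_1,\dots,\tau_m,\tau$ are terms, there is a term forced to equal $\tau_l$ if $p_l$ is in the generic filter, and $\tau$ if no $p_l$ is.} At most one $p_l$ is in the filter, so this follows from the maximum principle and (T1).
\end{itemize}
The iteration $P*\dot Q$ is $P\times\operatorname{Tm}(\dot Q)$, with $(p,\tau)\le(p',\tau')$ if $p\le p'$ and $p\Vdash\tau\le\tau'$. Its generic filters are the sets $g*h=\{(p,\tau):p\in g,\ \tau^g\in h\}$ with $g$ generic for $P$ and $h$ generic for $\dot Q^g$ over $V[g]$.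
\begin{itemize}
\item[(T3)] (Small forcing.) Let $\theta$ be inaccessible and $P\in V_\theta$. Then $\theta$ stays inaccessible in $V[G]$, the sets of rank $<\theta$ in $V[G]$ are the values of names in $V_\theta$, and a name forced to have rank $<\theta$ is forced to equal a name in $V_\theta$. If $\dot Q\in V_\theta$, then $\operatorname{Tm}(\dot Q)$ and $P*\dot Q$ are in $V_\theta$. We always choose names for small posets small in this sense.
\item[(T4)] (Translation.) Let $e:P\to P'$ be a dense embedding. By (P1) and the maximum principle, every $P'$-name $\sigma'$ has a \emph{translation}, a $P$-name $\sigma$ with $\sigma^G=(\sigma')^{G'}$ for corresponding $G,G'$, and conversely; and $p\Vdash\varphi(\sigma)$ if and only if $e(p)\Vdash\varphi(\sigma')$. If $\dot Q$ translates $\dot Q'$, then $(p,\tau)\mapsto(e(p),\tau')$, with $\tau'$ a term translating $\tau$, is a dense embedding $P*\dot Q\to P'*\dot Q'$.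
\item[(T5)] (Associativity.) If $\dot Q'$ is a $P*\dot Q$-name for a poset, it can be read in $V[g]$ as a $\dot Q^g$-name, and there is a dense embedding $(P*\dot Q)*\dot Q'\to P*(\dot Q*\dot Q')$ that sends $((p,\tau),\sigma)$ to a condition with first coordinate $p$.
\item[(T6)] \emph{If $P$ is $\rho$-directed closed and forces $\dot Q$ to be $\rho$-directed closed, then $P*\dot Q$ is $\rho$-directed closed.} Let $\{(p_\xi,\tau_\xi):\xi<\chi\}$ be directed and let $p$ be a lower bound of the $p_\xi$. If $(p_{\xi''},\tau_{\xi''})$ extends $(p_\xi,\tau_\xi)$ and $(p_{\xi'},\tau_{\xi'})$, then $p\le p_{\xi''}$ forces $\tau_{\xi''}\le\tau_\xi,\tau_{\xi'}$. So $p$ forces the $\tau_\xi$ to form a directed set, some term $\tau$ is forced by $p$ to bound them, and $(p,\tau)$ is a lower bound.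
\end{itemize}
For $\Delta_0$ formulas $\varphi$, the relation $p\Vdash\varphi(\sigma_1,\dots,\sigma_m)$ is absolute for transitive models of ZFC that contain the poset and the names.

For a cardinal $\kappa$ and an ordinal $\beta\ge\kappa$, the collapse $\operatorname{Col}(\kappa,\beta)$ consists of the partial functions from $\kappa$ to $\beta$ of size $<\kappa$, ordered by reverse inclusion. No condition has domain $\kappa$, so each condition can be given any value at a new point: the collapse is atomless and its generic filter has union mapping onto $\beta$. If $\kappa$ is regular, unions of directed sets witness that it is $\kappa$-directed closed.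

\subsection{Supercompactness embeddings}

Let $U$ be a $\kappa$-complete fine normal ultrafilter on $P_\kappa(\lambda)$ in $V$ and let $j=j_U:V\to M$ be the ultrapower embedding into a transitive class $M$.
\begin{itemize}
\item[(E1)] The critical point of $j$ is $\kappa$, $j(\kappa)>\lambda$, and $j(x)=x$ for $x\in V_\kappa$.
\item[(E2)] $M$ is closed under $\lambda$-sequences. Hence $j''\lambda\in M$; every $x$ with $|\mathrm{TC}(x)|\le\lambda$ is in $M$, by $\in$-induction; and $(\lambda^+)^M=\lambda^+$. Moreover $U=\{Y\subseteq P_\kappa(\lambda):j''\lambda\in j(Y)\}$.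
\item[(E3)] Every ordinal below $j(\lambda)$ is represented by a function $P_\kappa(\lambda)\to\lambda$, so $|j(\lambda)|\le\lambda^{\lambda^{<\kappa}}$.
\item[(E4)] (Lifting.) If $G$ is $V$-generic for $P$, $\hat G$ is $M$-generic for $j(P)$ and $j''G\subseteq\hat G$, then $\sigma^G\mapsto j(\sigma)^{\hat G}$ is a well-defined elementary embedding $V[G]\to M[\hat G]$ extending $j$. Indeed, if $p\in G$ forces $\varphi(\sigma)$, then $j(p)\in\hat G$ forces $\varphi(j(\sigma))$ over $M$.
\end{itemize}
We use two theorems of ZFC.

\begin{theorem}[Laver]\label{thm:laver}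
If $\kappa$ is supercompact, there is $f:\kappa\to V_\kappa$ such that for every $x$ and every $\lambda\ge\max(\kappa,|\mathrm{TC}(x)|)$ there is a $\kappa$-complete fine normal ultrafilter $U$ on $P_\kappa(\lambda)$ with $j_U(f)(\kappa)=x$.
\end{theorem}

Such an $f$ is a \emph{Laver function} for $\kappa$.

\begin{theorem}[Solovay; see {\cite[Theorem 20.8]{Jech}}]\label{thm:solovay}
If $\kappa$ is strongly compact and $\lambda>\kappa$ is a singular strong limit cardinal, then $2^\lambda=\lambda^+$.
\end{theorem}

\subsection{Symmetric extensions}

An automorphism $\pi$ of a poset $\mathbb P$ acts on names by $\pi\sigma=\{(\pi\tau,\pi p):(\tau,p)\in\sigma\}$. Then $\pi\check x=\check x$, and $p\Vdash\varphi(\sigma)$ if and only if $\pi p\Vdash\varphi(\pi\sigma)$. Let $\mathcal G$ be a group of automorphisms and $\mathcal F$ a \emph{normal filter} on $\mathcal G$: a nonempty family of subgroups closed under supergroups, finite intersections and conjugation. A name is \emph{symmetric} if its stabilizer is in $\mathcal F$, and \emph{hereditarily symmetric} if it and, recursively, all names occurring in it are symmetric.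 For $V$-generic $G$, the values of the hereditarily symmetric names form a transitive model $N$ of ZF with $V\subseteq N\subseteq V[G]$, the \emph{symmetric extension}.

\section{Column models and uniform lifts}\label{sec:columns}

To make $\kappa_1<\kappa_2<\dots$ consecutive cardinals we must collapse every ordinal between them. A symmetric model can contain each single collapse without containing the sequence of all of them, and this keeps the $\kappa_i$ large. The construction works for any family of atomless posets.

Let $\langle C_t:t\in\mathcal T\rangle\in V$ be a family of atomless posets. The elements of $\mathcal T$ are \emph{types}, and a pair $\zeta=(t,\nu)\in\mathcal T\times\omega$ is a \emph{column of type $t$}. Let $\mathbb P$ be the finite-support product: its conditions are the functions $p$ on $\mathcal T\times\omega$ with $p(t,\nu)\in C_t$ such that $\operatorname{supp}(p)=\{\zeta:p(\zeta)\ne1\}$ is finite. Let $\mathcal G$ be the group of type-preserving permutations of $\mathcal T\times\omega$, acting on $\mathbb P$ by $(\pi p)(\pi\zeta)=p(\zeta)$. For finite $a\subseteq\mathcal T\times\omega$ let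 $\operatorname{fix}(a)$ be the pointwise stabilizer of $a$. Since $\operatorname{fix}(a)\cap\operatorname{fix}(b)=\operatorname{fix}(a\cup b)$ and $\pi\operatorname{fix}(a)\pi^{-1}=\operatorname{fix}(\pi a)$, these groups generate a normal filter. Let $G$ be $V$-generic for $\mathbb P$ and let $N$ be the symmetric extension, the \emph{column model} of the family. Put $G_\zeta=\{p(\zeta):p\in G\}$ and $G_a=\prod_{\zeta\in a}G_\zeta$; for finite $a$ the filter $G_a$ is $V$-generic for the product of the columns in $a$. Finally let
\[
\mathcal X=\{(t,G_{(t,\nu)}):t\in\mathcal T,\ \nu<\omega\}.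
\]

\begin{lemma}\label{lem:support}
\begin{itemize}
\item[(a)] $V[G_a]\subseteq N$ for every finite $a$.
\item[(b)] $\mathcal X\in N$, and $(t,\nu)\mapsto(t,G_{(t,\nu)})$ is a bijection from $\mathcal T\times\omega$ onto $\mathcal X$.
\item[(c)] If $X\in N$ and $X\subseteq Y\in V$, then $X\in V[G_a]$ for some finite $a$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Identify the product of the columns in $a$ with the set of $p\in\mathbb P$ with support in $a$. A name for this poset, and every name occurring in it, is fixed by $\operatorname{fix}(a)$.

(b) Let $\dot G_\zeta=\{(\check c,p):p\in\mathbb P,\ p(\zeta)=c\}$. Then $\pi\dot G_\zeta=\dot G_{\pi\zeta}$. So $\dot G_\zeta$ is fixed by $\operatorname{fix}(\{\zeta\})$, and the name for $\mathcal X$ that lists the canonical names of the pairs $(\check t,\dot G_{(t,\nu)})$ is fixed by all of $\mathcal G$. For $\nu\ne\nu'$ the set of $p$ with $p(t,\nu)\perp p(t,\nu')$ is dense by Lemma~\ref{lem:separate}, so $G_{(t,\nu)}\ne G_{(t,\nu')}$.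

(c) Let $\dot X$ be a name for $X$ fixed by $\operatorname{fix}(a)$. For $p\in\mathbb P$ let $p_a$ agree with $p$ on $a$ and be $1$ elsewhere. We claim that $p\Vdash\check y\in\dot X$ implies $p_a\Vdash\check y\in\dot X$. Otherwise some $q\le p_a$ forces $\check y\notin\dot X$. Each type has infinitely many columns, so some $\pi\in\operatorname{fix}(a)$ moves $\operatorname{supp}(p)\setminus a$ off $\operatorname{supp}(q)$. Then $\pi p\Vdash\check y\in\dot X$. On $a$ the condition $\pi p$ agrees with $p$ and is extended by $q$, and off $a$ the supports of $\pi p$ and $q$ are disjoint. So $\pi p$ and $q$ are compatible, a contradiction. Hence $X$ is the set of $y\in Y$ such that some $p\in G$ with support in $a$ forces $\check y\in\dot X$, and this set is in $V[G_a]$.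
\end{proof}

The automorphisms in (c) come from the infinitely many copies of each $C_t$, so no homogeneity of $C_t$ is needed. The price is that $N$ cannot list the columns of a type.

\begin{remark}\label{rem:noenum}
For no $t$ is the function $\nu\mapsto G_{(t,\nu)}$ in $N$. Otherwise $\{(\nu,c):c\in G_{(t,\nu)}\}\subseteq\omega\times C_t$ would lie in some $V[G_a]$, and so would $G_\zeta$ for some $\zeta=(t,\nu)\notin a$. But $G_\zeta$ is generic over $V[G_a]$, and $C_t\setminus G_\zeta$ is dense because $C_t$ is atomless.
\end{remark}

Now let $j:V\to M$ come from an ultrafilter on $P_\kappa(\lambda)$. By Lemma~\ref{lem:support}(c), $N$ is approximated by the models $V[G_a]$, so we try to lift $j$ to each of them and to define an ultrafilter in $N$ by asking whether $j''\lambda$ lies in the image of a set. The lifts must agree with one another, and the resulting ultrafilter must be an element of $N$. Both follow if the filter chosen on $j(C_t)$ depends only on the pair $(t,G_\zeta)$, through a function that $N$ knows.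

\begin{definition}\label{def:lift}
Let $U\in V$ be a $\kappa$-complete fine normal ultrafilter on $P_\kappa(\lambda)^V$ and $j=j_U:V\to M$. A \emph{uniform lift} of $j$ is a function $\Phi\in N$ with domain $\mathcal X$ such that
\begin{itemize}
\item[(U1)] $j''H\subseteq\Phi(t,H)\subseteq j(C_t)$ for all $(t,H)\in\mathcal X$;
\item[(U2)] whenever $(t_1,H_1),\dots,(t_m,H_m)\in\mathcal X$ are pairwise distinct, $\prod_l\Phi(t_l,H_l)$ is an $M$-generic filter on $\prod_lj(C_{t_l})$.
\end{itemize}
\end{definition}

\begin{proposition}\label{prop:transfer}
If $j=j_U$ has a uniform lift, then in $N$ the ordinal $\kappa$ is a cardinal and $P_\kappa(\lambda)$ carries a $\kappa$-complete fine normal ultrafilter.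
\end{proposition}

\begin{proof}
We argue in $V[G]$.

\emph{The lifts.} Let $\vec\zeta=\langle\zeta_1,\dots,\zeta_m\rangle$ list distinct columns, of types $t_1,\dots,t_m$. Put $\mathbb C_{\vec t}=\prod_lC_{t_l}$, $G_{\vec\zeta}=\prod_lG_{\zeta_l}$ and $\hat G_{\vec\zeta}=\prod_l\Phi(t_l,G_{\zeta_l})$. The product is finite, so $j(\mathbb C_{\vec t})=\prod_lj(C_{t_l})$ and $j$ acts on conditions coordinatewise. By Lemma~\ref{lem:support}(b), (U1), (U2) and (E4), $j$ lifts to the elementary embedding $j_{\vec\zeta}(\sigma^{G_{\vec\zeta}})=j(\sigma)^{\hat G_{\vec\zeta}}$.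

\emph{Coherence.} Suppose every entry of $\vec\zeta$ occurs in $\vec\zeta'$, say $\zeta_l=\zeta'_{\varepsilon(l)}$. For a $\mathbb C_{\vec t}$-name $\sigma$ let $\sigma^\varepsilon$ be the $\mathbb C_{\vec t'}$-name obtained by replacing, hereditarily, each condition $p$ by the condition with $p_l$ at coordinate $\varepsilon(l)$ and $1$ elsewhere. Evaluating $\sigma^\varepsilon$ by a product of filters gives the value of $\sigma$ under the product of the factors with indices $\varepsilon(l)$. Also $j(\sigma^\varepsilon)=j(\sigma)^\varepsilon$, as $\varepsilon$ is a finite function on integers. The $\varepsilon(l)$-th factor of $\hat G_{\vec\zeta'}$ is the $l$-th factor of $\hat G_{\vec\zeta}$, because it depends only on the column. Therefore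
\[
j_{\vec\zeta'}(\sigma^{G_{\vec\zeta}})=j_{\vec\zeta'}\big((\sigma^\varepsilon)^{G_{\vec\zeta'}}\big)=\big(j(\sigma)^\varepsilon\big)^{\hat G_{\vec\zeta'}}=j(\sigma)^{\hat G_{\vec\zeta}}=j_{\vec\zeta}(\sigma^{G_{\vec\zeta}}).
\]
So $j_{\vec\zeta}$ depends only on the set $a$ that $\vec\zeta$ lists. We call it $j_a$; its domain is $V[G_a]$, it extends $j$, and $a\subseteq b$ implies $j_a\subseteq j_b$.

\emph{$\kappa$ is a cardinal in $N$.} Suppose $e\in N$ maps some $\delta<\kappa$ onto $\kappa$. Since $e\subseteq\delta\times\kappa$, we have $e\in V[G_a]$ for some finite $a$. Then $j_a(e)$ maps $j(\delta)=\delta$ onto $j(\kappa)$. But $j_a(e)(\xi)=j(e(\xi))=e(\xi)<\kappa<j(\kappa)$ for all $\xi<\delta$, a contradiction.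

\emph{The ultrafilter.} Lemma~\ref{lem:support}(c) applies to subsets of ground-model sets, and $P_\kappa(\lambda)^N$ need not be in $V$. So we let the ultrafilter concentrate on $S=P_\kappa(\lambda)^V\subseteq P_\kappa(\lambda)^N$. This is possible because $j''\lambda\in j(S)$, by (E2). For $X\in N$ with $X\subseteq P_\kappa(\lambda)^N$, pick a finite $a$ with $X\cap S\in V[G_a]$ and define
\[
X\in W\iff j''\lambda\in j_a(X\cap S).
\]
By coherence the choice of $a$ is irrelevant: $j_a$ and $j_{a'}$ are both contained in $j_{a\cup a'}$.

\emph{$W\in N$.} In $V$ let $\mathcal N$ be the set of pairs $(\vec t,\sigma)$ where $\vec t$ is a finite sequence of types and $\sigma\subseteq\{\check x:x\in S\}\times\mathbb C_{\vec t}$. Every subset of $S$ in an extension by $\mathbb C_{\vec t}$ has such a name, for a name $\sigma'$ can be replaced by $\{(\check x,p):x\in S,\ p\Vdash\check x\in\sigma'\}$. The function $(\vec t,\sigma)\mapsto j(\sigma)$ on $\mathcal N$ is a set in $V$, hence in $N$. By Lemma~\ref{lem:support}(b), lists of distinct columns correspond to lists of distinct elements of $\mathcal X$. So $X\in W$ if and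 only if there are pairwise distinct $(t_1,H_1),\dots,(t_m,H_m)\in\mathcal X$ and $\sigma$ with $(\vec t,\sigma)\in\mathcal N$ such that
\[
X\cap S=\sigma^{\prod_lH_l}\qquad\text{and}\qquad j''\lambda\in j(\sigma)^{\prod_l\Phi(t_l,H_l)}.
\]
Evaluation of names is absolute, and all parameters, including $\mathcal X$ and $\Phi$, are in $N$. So $N$ can define $W$ as a subset of its power set of $P_\kappa(\lambda)^N$.

\emph{Ultrafilter, fine.} Given $X,X'$, choose $a$ with $X\cap S,X'\cap S\in V[G_a]$. The map $j_a$ preserves inclusions and intersections, and $j_a(S\setminus X)=j(S)\setminus j_a(X\cap S)$. As $j''\lambda\in j(S)$, exactly one of $X$ and its complement is in $W$. So $W$ is an ultrafilter in $N$, and $S\in W$. For $\alpha<\lambda$ we have $j(\{x\in S:\alpha\in x\})=\{x\in j(S):j(\alpha)\in x\}\ni j''\lambda$.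

\emph{$\kappa$-complete.} Let $\langle X_\xi:\xi<\delta\rangle\in N$ with $0<\delta<\kappa$ and all $X_\xi\in W$. The set $\{(\xi,x):x\in X_\xi\cap S\}\subseteq\delta\times S$ lies in some $V[G_a]$, and hence so does $\langle X_\xi\cap S:\xi<\delta\rangle$. As $j_a$ fixes all ordinals $\le\delta$, it sends this sequence to $\langle j_a(X_\xi\cap S):\xi<\delta\rangle$. Thus $j_a(\bigcap_\xi X_\xi\cap S)=\bigcap_\xi j_a(X_\xi\cap S)\ni j''\lambda$.

\emph{Normal.} Let $h\in N$ with $h(x)\in x$ for $W$-almost all $x$. Then $A=\{x\in S:h(x)\in x\}\in W$, and $h'=h{\restriction}A\subseteq S\times\lambda$ lies in some $V[G_a]$. Since $j''\lambda\in j_a(A)$, elementarity gives $j_a(h')(j''\lambda)\in j''\lambda$; say the value is $j(\alpha)$. Then $j''\lambda\in j_a(\{x\in A:h'(x)=\alpha\})$, so $h$ is constant on a set in $W$.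
\end{proof}

\begin{example}[the case $n=1$]\label{ex:one}
Let $\kappa$ be supercompact, let the types be the ordinals $\beta$ with $\omega\le\beta<\kappa$, and let $C_\beta=\operatorname{Col}(\omega,\beta)$. Let $\lambda\ge\kappa$ and let $j=j_U$ for any $U$ as in Definition~\ref{def:lift}. Since $C_\beta\in V_\kappa$, (E1) gives $j(C_\beta)=C_\beta$ and $j''H=H$. So $\Phi(\beta,H)=H$ is a uniform lift: (U2) holds because a $V$-generic filter is $M$-generic. By Proposition~\ref{prop:transfer}, $\kappa$ is supercompact in $N$. Every $\beta<\kappa$ is countable in some $V[G_\zeta]\subseteq N$, so $\kappa=\omega_1^N$.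

Here $W$ is simply the filter generated by $U$. If $Y\in U$ and $Y\subseteq X$, then $j''\lambda\in j(Y)\subseteq j_a(X\cap S)$. Conversely, if $X\cap S=\sigma^{G_a}$ and $X\in W$, some $p\in G_a$ forces over $M$ that $j''\lambda\in j(\sigma)$. Then $Y=\{x\in S:p\Vdash\check x\in\sigma\}$ is a subset of $X$ in $V$, and $j''\lambda\in j(Y)$ because $j(p)=p$.
\end{example}

\section{One generic filter for all columns of a type}\label{sec:terms}

Take $n=2$, with supercompact $\kappa_1<\kappa_2$. Besides the columns of Example~\ref{ex:one} we need columns that collapse each $\beta\in[\kappa_1,\kappa_2)$ to $\kappa_1$. For an embedding with critical point $\kappa_2$ all columns are small and $\Phi(t,H)=H$ works again. For an embedding $j$ with critical point $\kappa=\kappa_1$ the new columns are moved, and three difficulties appear.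

First, the bare collapse $C=\operatorname{Col}(\kappa,\beta)$ admits no lift. Suppose $H$ is $V$-generic for $C$, $\hat H\supseteq j''H$ is $M$-generic for $j(C)$, and $e=\bigcup H$. By density some condition in $\hat H$ has domain containing $\kappa<j(\kappa)$. Its restriction to $\kappa$ is $j\circ e$, because $j(\{(\xi,e(\xi))\})=\{(\xi,j(e(\xi)))\}$. So $j\circ e\in M\subseteq V$ and $e\in V$, which is absurd. The remedy is to let the column be $C=L_\kappa*\dot Q$, where $L_\kappa$ is an iteration of length $\kappa$ such that $j(L_\kappa)$ itself forces with $\dot Q$ at stage $\kappa$. Then $j(C)$ factors, below a suitable condition, as $C*\dot R$ with $\dot R$ highly closed. This is done in Sections~\ref{sec:prep} and~\ref{sec:factor}. Each column gets its own copy of $L_\kappa$. With one shared preparation, stage $\kappa$ of $j(L_\kappa)$ would have to absorb all columns in $a$ at once; the filters would depend on $a$, and the coherence $j_a\subseteq j_b$ would have no reason to hold.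

Second, for each $(t,H)\in\mathcal X$ we need an $M[H]$-generic filter on $\dot R^H$, given by one function in $N$. Building a separate filter for each column from data attached to its index $\nu$ would use the enumeration that $N$ lacks by Remark~\ref{rem:noenum}. Third, by (U2) the filters for different columns of the same type must be mutually generic, although they come from the same recipe.

Term forcing solves the last two difficulties together. If $\dot R$ is a $C$-name for a poset, order $\operatorname{Tm}(\dot R)$ by $\tau\le\tau'$ if $\Vdash_C\tau\le\tau'$. A filter on $\operatorname{Tm}(\dot R)$ can live in the ground model, and evaluating its terms by $H$ is a recipe that depends on $H$ alone. That one filter of terms yields mutually generic objects in different columns may look unlikely. The following case shows why it happens.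

\begin{example}\label{ex:cohen}
Let $C$ be the poset of finite partial functions $\omega\to2$, let $\dot g$ name the generic function, and let $\dot R=\check C$. In $(C*\dot R)\times(C*\dot R)$ let $O$ be the dense open set of all $((p_1,\tau_1),(p_2,\tau_2))$ such that, for some $y<\omega$, $p_1\Vdash(y,0)\in\tau_1$ and $p_2\Vdash(y,1)\in\tau_2$. A filter that meets $O$ has different second-step generic functions in its two coordinates. We want to enter $O$ using the same term $r$ in both coordinates. Take $p_1=\{(0,0)\}$, $p_2=\{(0,1)\}$, and let $r$ be a term for $\{(0,\dot g(0))\}$. Then $((p_1,r),(p_2,r))\in O$ with $y=0$. The term $r$ is a mix: below $p_1$ it equals $\{(0,0)\}$ and below $p_2$ it equals $\{(0,1)\}$, and this is possible because $p_1\perp p_2$. If the first factor were the trivial poset, a term would be just an element of $C$, and no pair $((1,r),(1,r))$ would lie in the corresponding set $O$. This is where atomlessness of the columns is needed.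
\end{example}

For the general statement let $\langle C_t,\dot R_t:t\in\mathcal T\rangle$ be a family of atomless posets $C_t$ and $C_t$-names $\dot R_t$ for posets. Let $\mathcal R=\prod_{t\in\mathcal T}\operatorname{Tm}(\dot R_t)$, with full support and the coordinatewise order; it has one coordinate per type, not per column. For a sequence $\vec t=\langle t_1,\dots,t_m\rangle$ of types, repetitions allowed, put
\[
\mathbb C_{\vec t}=\prod_lC_{t_l},\qquad\mathbb D_{\vec t}=\prod_l(C_{t_l}*\dot R_{t_l}),\qquad p\odot r=\langle(p_l,r_{t_l}):1\le l\le m\rangle\in\mathbb D_{\vec t}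
\]
for $p\in\mathbb C_{\vec t}$ and $r\in\mathcal R$.

\begin{lemma}\label{lem:mix}
If $O\subseteq\mathbb D_{\vec t}$ is dense and open, then $\{(p,r):p\odot r\in O\}$ is dense in $\mathbb C_{\vec t}\times\mathcal R$.
\end{lemma}

\begin{proof}
Let $(p^0,r^0)$ be given. By Lemma~\ref{lem:separate}, applied to each type occurring in $\vec t$, we may strengthen $p^0$ so that $p^0_l\perp p^0_{l'}$ whenever $l\ne l'$ and $t_l=t_{l'}$. Take $\langle(p_l,\tau_l):1\le l\le m\rangle\in O$ below $p^0\odot r^0$. Thus $p_l\le p^0_l$ and $p_l\Vdash\tau_l\le r^0_{t_l}$. Fix a type $t$. The conditions $p_l$ with $t_l=t$ are pairwise incompatible in $C_t$, so by (T2) there is a term $r_t$ forced to equal $\tau_l$ if $p_l$ is in the generic filter (for $l$ with $t_l=t$) and $r^0_t$ if none of these $p_l$ is. In each case the value of $r_t$ is below that of $r^0_t$, so $r\le r^0$. Since $p_l\Vdash r_{t_l}=\tau_l$, the condition $p\odot r$ extends $\langle(p_l,\tau_l)\rangle_l$, and $p\odot r\in O$ because $O$ is open.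
\end{proof}

\begin{corollary}\label{cor:mutual}
Let $M\subseteq V$ be a transitive class model of {\rm ZFC} containing $\langle C_t,\dot R_t:t\in\mathcal T\rangle$, and compute the terms, $\mathcal R$ and $\mathbb D_{\vec t}$ in $M$. Let $K\in V$ be an $M$-generic filter on $\mathcal R$. For a filter $H$ on $C_t$ let $\Gamma_t(H)$ be the upward closure in $C_t*\dot R_t$ of $\{(p,r_t):p\in H,\ r\in K\}$. Then $\Gamma_t(H)$ is a filter whose set of first coordinates is $H$. If $\prod_lH_l$ is $V$-generic for $\mathbb C_{\vec t}$, then $\prod_l\Gamma_{t_l}(H_l)$ is $M$-generic for $\mathbb D_{\vec t}$.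
\end{corollary}

\begin{proof}
If $p''\le p,p'$ in $H$ and $r''\le r,r'$ in $K$, then $(p'',r''_t)$ extends $(p,r_t)$ and $(p',r'_t)$. So $\Gamma_t(H)$ is a filter, and its first coordinates form $H$ because $H$ is upward closed. Let $O\in M$ be dense and open in $\mathbb D_{\vec t}$, and let $A=\{p\in\mathbb C_{\vec t}:p\odot r\in O\text{ for some }r\in K\}$. Since $K\in V$, we have $A\in V$. For $p^0\in\mathbb C_{\vec t}$, the set of $r$ such that $p\odot r\in O$ for some $p\le p^0$ is in $M$ and is dense in $\mathcal R$, by Lemma~\ref{lem:mix} in $M$; so $K$ meets it. Hence $A$ is dense, and there is $p\in A\cap\prod_lH_l$. If $r\in K$ witnesses $p\in A$, then $p\odot r\in O\cap\prod_l\Gamma_{t_l}(H_l)$.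
\end{proof}

To find $K$ in $V$ we will meet the dense sets of $M$ one at a time, which needs closure.

\begin{lemma}\label{lem:termclosed}
If each $\dot R_t$ is forced to be $\rho$-closed, then $\mathcal R$ is $\rho$-closed.
\end{lemma}

\begin{proof}
Let $\langle r^\xi:\xi<\chi\rangle$ be descending, $\chi<\rho$. For each $t$ the sequence $\langle r^\xi_t:\xi<\chi\rangle$ is forced to be descending in $\dot R_t$, so by the maximum principle and (T1) some term $r_t$ is forced to bound it. Then $r=\langle r_t:t\in\mathcal T\rangle$ is a lower bound.
\end{proof}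

\section{The preparatory iteration}\label{sec:prep}

We define an iteration guided by a function $f$. Three features are dictated by Section~\ref{sec:terms}. One embedding $j$ has to serve columns of many types, so stage $\kappa$ of $j(L_\kappa)$ must offer a whole set of posets, and the generic filter picks one: each stage is a lottery sum. The part of $j(L_\kappa)$ after stage $\kappa$ must be $\lambda^+$-closed, so $f$ also names an ordinal up to which the iteration rests after an active stage. And conditions of $L_\kappa$ must be fixed by $j$, so supports are bounded at inaccessible cardinals.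

Let $f$ be a function whose domain is an ordinal. By recursion we define posets $L_\alpha=L_\alpha(f)$ for $\alpha\le\operatorname{dom}(f)$, and which $\alpha<\operatorname{dom}(f)$ are active. The ordinal $\alpha$ is \emph{active} if
\begin{itemize}
\item[(A1)] $\alpha$ is inaccessible and $f(\alpha)=(F,\mu)$ with $\mu\ge\alpha$ an ordinal;
\item[(A2)] $F$ is a set of $L_\alpha$-names, each forced to be an $\alpha$-directed closed poset;
\item[(A3)] $\mu'<\alpha$ whenever $\alpha'<\alpha$ is active and $f(\alpha')=(F',\mu')$.
\end{itemize}
For active $\alpha$ let $\dot Q_\alpha$ be the natural name, built from the names in $F$ by canonical pairing, for the \emph{lottery sum} $\{1\}\cup\{(\dot Q,q):\dot Q\in F,\ q\in\dot Q\}$. Here the ground-model object $\dot Q$ serves as a tag, $1$ is a new largest element, and $(\dot Q,q)\le(\dot Q',q')$ if $\dot Q=\dot Q'$ and $q\le q'$. The sum is $\alpha$-directed closed, because all members of a directed subset other than $1$ lie in one summand.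

A set $\Sigma$ of active ordinals below $\alpha$ is an \emph{allowed support} if $\sup(\Sigma\cap\theta)<\theta$ for every inaccessible $\theta\le\alpha$. The poset $L_\alpha$ consists of the functions $p$ whose domain $\operatorname{supp}(p)$ is an allowed support, with $p(\eta)\in\operatorname{Tm}(\dot Q_\eta)$ for $\eta\in\operatorname{supp}(p)$. We put $p\le q$ if $\operatorname{supp}(q)\subseteq\operatorname{supp}(p)$ and $p{\restriction}\eta\Vdash_{L_\eta}p(\eta)\le q(\eta)$ for all $\eta\in\operatorname{supp}(q)$. This is transitive: if $p\le q\le z$ and $\eta\in\operatorname{supp}(z)$, then $p{\restriction}\eta\le q{\restriction}\eta$, so $p{\restriction}\eta$ forces $p(\eta)\le q(\eta)\le z(\eta)$. The largest element is $\emptyset$. The poset $L_\alpha$ depends only on $f{\restriction}\alpha$, and $L_\gamma\subseteq L_\delta$ for $\gamma\le\delta$.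

Subsets and finite unions of allowed supports are allowed, and the order is checked coordinate by coordinate. This gives:
\begin{itemize}
\item[(L0)] If $p,q\in L_\delta$ agree on $\operatorname{supp}(p)\cap\operatorname{supp}(q)$, then $p\cup q\in L_\delta$, and $z\le p\cup q$ if and only if $z\le p$ and $z\le q$. In particular a filter contains $p\cup q$ if and only if it contains $p$ and $q$.
\end{itemize}
A \emph{tail on $[\gamma,\delta)$} is an $s\in L_\delta$ with support in $[\gamma,\delta)$. Every condition of $L_\delta$ is uniquely $r\cup s$ with $r\in L_\gamma$ and $s$ a tail, and $r'\le r$ implies $r'\cup s\le r\cup s$. It follows that if $G$ is generic for $L_\delta$, then $G\cap L_\gamma=\{p{\restriction}\gamma:p\in G\}$ is generic for $L_\gamma$.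

\begin{lemma}\label{lem:size}
Let $\theta\le\operatorname{dom}(f)$ be inaccessible with $f''\theta\subseteq V_\theta$.
\begin{itemize}
\item[(a)] $L_\alpha\in V_\theta$ for $\alpha<\theta$, and $L_\theta=\bigcup_{\alpha<\theta}L_\alpha\subseteq V_\theta$; so $|L_\theta|\le\theta$.
\item[(b)] If the inaccessible cardinals below $\theta$ form a stationary set, then $L_\theta$ has no antichain of size $\theta$, and so $\theta$ is regular in extensions by $L_\theta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By induction on $\alpha<\theta$. For active $\eta<\alpha$ we have $L_\eta,f(\eta)\in V_\theta$, so $\dot Q_\eta$ and $\operatorname{Tm}(\dot Q_\eta)$ are in $V_\theta$. As $\theta$ is regular, these sets have ranks bounded below $\theta$, so $L_\alpha\in V_\theta$. Supports of conditions in $L_\theta$ are bounded in $\theta$.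

(b) Let $p_\xi\in L_\theta$ for $\xi<\theta$. For inaccessible $\xi$ we have $\sup(\operatorname{supp}(p_\xi)\cap\xi)<\xi$. By Fodor's lemma there is $\gamma<\theta$ with $\operatorname{supp}(p_\xi)\cap\xi\subseteq\gamma<\xi$ for stationarily many $\xi$. Since $|L_\gamma|<\theta$, we may thin out so that $p_\xi{\restriction}\gamma$ is constant. Choose $\xi<\xi'$ in the remaining set with $\operatorname{supp}(p_\xi)\subseteq\xi'$. The supports of $p_\xi$ and $p_{\xi'}$ meet only below $\gamma$, where the conditions agree, so they are compatible by (L0).
\end{proof}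

Let $\gamma\le\delta$ and let $g$ be generic for $L_\gamma$. In $V[g]$ let $L_{\gamma,\delta}$ be the set of tails on $[\gamma,\delta)$, with $s\le s'$ if $r\cup s\le r\cup s'$ for some $r\in g$. If $r$ witnesses this and $r'\le r$, then $r'$ does too, since $(r'\cup s){\restriction}\eta\le(r\cup s){\restriction}\eta$ for all $\eta$; as $g$ is directed, the relation is transitive. We name the underlying set by its check name, so that each $\check s$ is a term.

\begin{lemma}\label{lem:factor}
The map $r\cup s\mapsto(r,\check s)$ is a dense embedding of $L_\delta$ into $L_\gamma*\dot L_{\gamma,\delta}$.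
\end{lemma}

\begin{proof}
The range is dense, because below $r$ one can decide which tail a given term names. If $r\cup s\le r'\cup s'$, then $r\le r'$ and, by (L0), $r\cup s\le r\cup s'$; so $r\Vdash\check s\le\check s'$. Conversely, let $r\le r'$ and $r\Vdash\check s\le\check s'$. Then $\operatorname{supp}(s')\subseteq\operatorname{supp}(s)$. Let $\eta\in\operatorname{supp}(s')$ and let $G_\eta$ be generic for $L_\eta$ with $r\cup s{\restriction}\eta\in G_\eta$. As $r\in G_\eta\cap L_\gamma$, there is $r''\in G_\eta\cap L_\gamma$ with $r''\cup s\le r''\cup s'$. By (L0), $r''\cup s{\restriction}\eta\in G_\eta$, and this condition forces $s(\eta)\le s'(\eta)$. Hence $r\cup s{\restriction}\eta\Vdash s(\eta)\le s'(\eta)$ for all such $\eta$, and $r\cup s\le r'\cup s'$.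
\end{proof}

The tails are ground-model objects with allowed supports, while a directed family of tails lives in $V[g]$. To bound it we cover all supports that the family might use by one allowed support in $V$; this is where $L_\gamma$ has to be small.

\begin{lemma}[Tail Lemma]\label{lem:tail}
Let $\gamma\le\delta$ and let $\rho$ be regular and uncountable. If $|L_\gamma|<\rho$ and no ordinal in $[\gamma,\rho)$ is active, then $L_\gamma$ forces $\dot L_{\gamma,\delta}$ to be $\rho$-directed closed.
\end{lemma}

\begin{proof}
Let $\chi<\rho$ and let $r_0$ force that $\{\dot s_\xi:\xi<\chi\}$ is a directed set of tails. In $V$ let $Z$ be the set of tails $s$ such that some $r\le r_0$ forces $\dot s_\xi=\check s$ for some $\xi$. Each pair $(r,\xi)$ contributes at most one $s$, so $|Z|<\rho$. Let $\Sigma=\bigcup_{s\in Z}\operatorname{supp}(s)$. Its elements are active and $\ge\gamma$, hence $\ge\rho$. Let $\theta\le\delta$ be inaccessible. If $\theta\le\rho$, then $\Sigma\cap\theta=\emptyset$. If $\theta>\rho$, then $\Sigma\cap\theta$ is a union of fewer than $\theta$ bounded subsets of $\theta$, so it is bounded. Thus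 $\Sigma$ is an allowed support.

Let $\eta\in\Sigma$. A generic filter $G_\eta$ on $L_\eta$ gives $g=G_\eta\cap L_\gamma$, the tails $s_\xi=\dot s_\xi^{\,g}$ when $r_0\in g$, and the set
\[
Y_\eta=\{s_\xi(\eta)^{G_\eta}:\xi<\chi,\ \eta\in\operatorname{supp}(s_\xi)\}.
\]
Since $\chi<\rho\le\eta$ and $\dot Q_\eta$ is forced to be $\eta$-directed closed, there is a term $s^*(\eta)$ forced to be a lower bound of $Y_\eta$ whenever $r_0\in g$ and $Y_\eta$ is directed. This defines a tail $s^*$ with support $\Sigma$.

We show by induction on $\eta\in[\gamma,\delta]$: if $r\le r_0$ forces $\dot s_\xi=\check s$, then $r\cup s^*{\restriction}\eta\le r\cup s{\restriction}\eta$. The order is coordinatewise, so only the step from $\eta$ to $\eta+1$ with $\eta\in\operatorname{supp}(s)$ needs an argument. Let $G_\eta\ni r\cup s^*{\restriction}\eta$ be generic, with $g$ and the $s_{\xi'}$ as above. For each $\xi'<\chi$ some $r'\in g$ below $r$ forces $\dot s_{\xi'}=\check s_{\xi'}$. By (L0), $r'\cup s^*{\restriction}\eta\in G_\eta$; by the induction hypothesis $r'\cup s_{\xi'}{\restriction}\eta\in G_\eta$; so $s_{\xi'}{\restriction}\eta\in G_\eta$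 for every $\xi'$. Now let $\eta\in\operatorname{supp}(s_{\xi_1})\cap\operatorname{supp}(s_{\xi_2})$. Take $\xi_3$ with $s_{\xi_3}\le s_{\xi_1},s_{\xi_2}$ in $L_{\gamma,\delta}$, witnessed by one $r''\in g$. Then $\eta\in\operatorname{supp}(s_{\xi_3})$, and $r''\cup s_{\xi_3}{\restriction}\eta\in G_\eta$ forces $s_{\xi_3}(\eta)\le s_{\xi_1}(\eta),s_{\xi_2}(\eta)$. So $Y_\eta$ is directed and $s^*(\eta)^{G_\eta}\le s(\eta)^{G_\eta}$. Hence $r\cup s^*{\restriction}\eta\Vdash s^*(\eta)\le s(\eta)$.

Take $\eta=\delta$. If $g\ni r_0$ is generic and $\xi<\chi$, some $r\in g$ below $r_0$ decides $\dot s_\xi$, and $r$ witnesses $s^*\le\dot s_\xi^{\,g}$.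
\end{proof}

\section{The columns and the factorization of their images}\label{sec:factor}

\subsection{The model}

Fix $n$ and let $\langle\kappa_i:1\le i\le n,\ i<\omega\rangle$ be an increasing sequence of supercompact cardinals of $V$. Put $\kappa_0=\omega$ and $\kappa^*=\sup_i\kappa_i$. For $k\ge1$ fix a Laver function $f_k$ for $\kappa_k$. Define $f$ on $\kappa^*$ by $f(\alpha)=f_k(\alpha)$ if $\kappa_{k-1}<\alpha<\kappa_k$, and $f(\alpha)=\emptyset$ otherwise, and let $L_\alpha=L_\alpha(f)$. No $\kappa_k$ is active. For $i\ge1$ we have $f''\kappa_i\subseteq V_{\kappa_i}$, and the inaccessible cardinals below $\kappa_i$ are stationary: if $j$ has critical point $\kappa_i$ and $A\subseteq\kappa_i$ is closed and unbounded, then $\kappa_i\in j(A)$ is inaccessible in $M$. So Lemma~\ref{lem:size} applies to $\theta=\kappa_i$.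

A \emph{type} is a pair $t=(i,\beta)$ with $0\le i<n$ and $\kappa_i\le\beta<\kappa_{i+1}$, and $\mathcal T$ is the set of types. Put
\[
C_{(0,\beta)}=\operatorname{Col}(\omega,\beta),\qquad C_{(i,\beta)}=L_{\kappa_i}*\dot{\operatorname{Col}}(\kappa_i,\beta)\quad(i\ge1),
\]
the collapse being computed in the extension by $L_{\kappa_i}$, where $\kappa_i$ is regular. By Lemma~\ref{lem:size}(a) and (T3), $C_{(i,\beta)}\in V_{\kappa_{i+1}}$. The poset $C_{(i,\beta)}$ adds a surjection $\kappa_i\to\beta$. It is atomless: given $(p,\tau)$, take $p'\le p$ and $\xi$ with $p'\Vdash\xi\notin\operatorname{dom}(\tau)$, and extend $\tau$ by the values $0$ and $1$ at $\xi$. From now on $N$ is the column model of $\langle C_t:t\in\mathcal T\rangle$, with the notation of Section~\ref{sec:columns}.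

\subsection{The choice of $\lambda$}

Fix $k$ with $1\le k\le n$, $k<\omega$, and put $\kappa=\kappa_k$. By Lemma~\ref{lem:zf}(b) it suffices to find ultrafilters on $P_\kappa(\lambda)$ for unboundedly many $\lambda$, so we may choose convenient ones. The term forcing will be $\lambda^+$-closed, so a generic filter can be built in $V$ if $M$ has at most $\lambda^+$ dense sets; by (E3) this asks for $\lambda^{\lambda^{<\kappa}}=\lambda^+$. Fix an ordinal $\eta\ge\kappa^*+\omega$ and let $\lambda=\beth_{\eta+\kappa}$. Then $\lambda$ is a strong limit cardinal of cofinality $\kappa<\lambda$, and $|V_{\kappa^*+\omega}|=\beth_{\kappa^*+\omega}<\lambda$. A function from an ordinal below $\kappa$ to $\lambda$ is bounded, so $\lambda^{<\kappa}=\lambda$. By Theorem~\ref{thm:solovay},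
\begin{equation}\label{eq:count}
\lambda^{\lambda^{<\kappa}}=2^\lambda=\lambda^+.
\end{equation}

\subsection{Splitting the columns at $\kappa$}

Let $\mathcal T_k=\{(i,\beta)\in\mathcal T:i\ge k\}$. Columns of type $t\notin\mathcal T_k$ are in $V_\kappa$ and will be fixed by the embedding; for them put $\bar C_t=C_t$ and $\iota_t=\mathrm{id}$. For $t=(i,\beta)\in\mathcal T_k$ let $\dot Q_t\in V_{\kappa_{i+1}}$ be an $L_\kappa$-name for $\dot L_{\kappa,\kappa_i}*\dot{\operatorname{Col}}(\kappa_i,\beta)$, where the first factor is trivial if $i=k$. Put $B_t=\operatorname{Tm}(\dot Q_t)$ and $\bar C_t=L_\kappa*\dot Q_t$; both are in $V_{\kappa_{i+1}}$. Lemma~\ref{lem:factor}, (T4) and (T5) give dense embeddings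
\[
C_t\longrightarrow(L_\kappa*\dot L_{\kappa,\kappa_i})*\dot{\operatorname{Col}}(\kappa_i,\beta)\longrightarrow\bar C_t,
\]
and $\iota_t$ is their composition. Since $\iota_t$ has dense range and preserves incompatibility, $\bar C_t$ is atomless.

\begin{lemma}\label{lem:Qclosed}
For $t\in\mathcal T_k$, $L_\kappa$ forces $\dot Q_t$ to be $\kappa$-directed closed.
\end{lemma}

\begin{proof}
Let $t=(i,\beta)$. We have $|L_\kappa|\le\kappa$, the cardinal $\kappa$ is not active, and no ordinal in $(\kappa,\kappa^+)$ is inaccessible. So Lemma~\ref{lem:tail} with $\gamma=\kappa$ and $\rho=\kappa^+$ shows that $\dot L_{\kappa,\kappa_i}$ is forced to be $\kappa^+$-directed closed. The collapse is $\kappa_i$-directed closed because $\kappa_i$ is regular after $L_{\kappa_i}$. Apply (T6) in the extension by $L_\kappa$.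
\end{proof}

\subsection{The embedding}

Let $F_k=\{\dot Q_t:t\in\mathcal T_k\}\subseteq V_{\kappa^*}$. Since $|\mathrm{TC}((F_k,\lambda))|\le\lambda$, Theorem~\ref{thm:laver} gives a $\kappa$-complete fine normal ultrafilter $U$ on $P_\kappa(\lambda)$ with $j=j_U:V\to M$ and $j(f_k)(\kappa)=(F_k,\lambda)$. The functions $f{\restriction}\kappa$ and $f_k$ agree on $(\kappa_{k-1},\kappa)$, so their images agree on $(\kappa_{k-1},j(\kappa))$, and
\[
j(f{\restriction}\kappa)(\kappa)=(F_k,\lambda).
\]
By (E2), $V_{\kappa^*+\omega}\subseteq M$, and each element of $V_{\kappa^*+\omega}$ has size $<\lambda$ in $M$. Let $L^M_\alpha$, $\alpha\le j(\kappa)$, be the iteration defined in $M$ from $j(f{\restriction}\kappa)$, so that $j(L_\kappa)=L^M_{j(\kappa)}$.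

\begin{lemma}\label{lem:stage}
\begin{itemize}
\item[(a)] $L^M_\kappa=L_\kappa$, and $j(p)=p$ for $p\in L_\kappa$.
\item[(b)] In $M$, $\kappa$ is active, and the poset at stage $\kappa$ is the lottery sum of $F_k$.
\item[(c)] In $M$, $L^M_{\kappa+1}$ forces $\dot L^M_{\kappa+1,j(\kappa)}$ to be $\lambda^+$-directed closed.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\alpha<\kappa$ we have $L^M_\alpha=j(L_\alpha)=L_\alpha$, as $L_\alpha\in V_\kappa$. The cardinal $\kappa$ is inaccessible in $M$, so supports in $L^M_\kappa$ are bounded and $L^M_\kappa=\bigcup_{\alpha<\kappa}L_\alpha=L_\kappa\subseteq V_\kappa$.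

(b) (A1) holds as $\lambda\ge\kappa$. (A3) holds because $j(f{\restriction}\kappa)(\alpha')=f(\alpha')\in V_\kappa$ for $\alpha'<\kappa$. For (A2) let $t=(i,\beta)\in\mathcal T_k$ and $\theta=\kappa_{i+1}$. The models $V$ and $M$ have the same subsets of $L_\kappa$, hence the same generic filters $g$. They have the same $V_\theta$, so by (T3) the models $V[g]$ and $M[g]$ have the same sets of rank $<\theta$. These include $\dot Q_t^g$ and all its short sequences, so Lemma~\ref{lem:Qclosed} transfers to $M$.

(c) By (A3), an active ordinal of $M$ above $\kappa$ is greater than $\lambda$; being inaccessible in $M$, it is greater than $(\lambda^+)^M=\lambda^+$. The name for the lottery sum of $F_k$ and its terms are subsets of $V_{\kappa^*}$, so $L^M_{\kappa+1}\in V_{\kappa^*+\omega}$ has size $<\lambda$ in $M$. Apply Lemma~\ref{lem:tail} in $M$ with $\gamma=\kappa+1$ and $\rho=\lambda^+$.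
\end{proof}

\subsection{Master conditions and the factorization}

Let $t\in\mathcal T_k$. Then $j(\bar C_t)=j(L_\kappa)*j(\dot Q_t)$, and $j(p,b)=(p,j(b))$ for $(p,b)\in\bar C_t$. A filter on $j(\bar C_t)$ that contains $j''H$ must contain, in its second part, the values of up to $\lambda$ many terms $j(b)$. Genericity alone does not give this. We force below one condition that extends all of them, and it can be defined in $M$ because stage $\kappa$ of $j(L_\kappa)$ produces a generic filter for $\dot Q_t$. In outline, below that condition,
\[
j(\bar C_t)\ \simeq\ \underbrace{L_\kappa*\dot Q_t}_{\bar C_t}*\underbrace{\dot L^M_{\kappa+1,j(\kappa)}*(\text{a cone of }j(\dot Q_t))}_{\dot R_t}.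
\]

\begin{proposition}\label{prop:factor}
For every $t=(i,\beta)\in\mathcal T$ there are in $M$ a $\bar C_t$-name $\dot R_t$ for a poset, a condition $\mathbf m_t\in j(\bar C_t)$, a poset $E_t$ and dense embeddings
\[
u_t:E_t\to\bar C_t*\dot R_t,\qquad v_t:E_t\to j(\bar C_t)_{\le\mathbf m_t},
\]
the iteration being computed in $M$, such that:
\begin{itemize}
\item[(a)] $\dot R_t\in V^M_{j(\kappa_{i+1})}$, and $\dot R_t$ is forced over $M$ to be $\lambda^+$-closed;
\item[(b)] if $\Gamma$ is $M$-generic for $\bar C_t*\dot R_t$, $H$ is its set of first coordinates, and $\Gamma^\wedge$ is the upward closure in $j(\bar C_t)$ of $v_t''u_t^{-1}[\Gamma]$, then $j''H\subseteq\Gamma^\wedge$.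
\end{itemize}
\end{proposition}

\begin{proof}
If $t\notin\mathcal T_k$, then $j(\bar C_t)=\bar C_t$ and $j$ is the identity on it. Let $\dot R_t$ be the check name of a one-point poset, $\tau_0$ a term for its point, $\mathbf m_t=1$, $E_t=\bar C_t$, $u_t(p)=(p,\tau_0)$ and $v_t=\mathrm{id}$. Then $\Gamma^\wedge=H=j''H$.

Now let $t\in\mathcal T_k$. Note that $B_t$ and $\bar C_t$ are the same when computed in $M$, by $V_{\kappa^*+\omega}\subseteq M$ and absoluteness of $\Delta_0$ forcing. We work in $M$ except where $j$ is mentioned.

\emph{Step 1: stage $\kappa$ absorbs $\dot Q_t$.} For $b\in B_t$ let $c_{t,b}\in L^M_{\kappa+1}$ have support $\{\kappa\}$, with value a term for the element $(\dot Q_t,b)$ of the lottery sum. Let $c_t=c_{t,b_1}$, where $b_1$ is a term for the largest element of $\dot Q_t$. Put $w_t(p,b)=p\cup c_{t,b}$. Then $w_t(p,b)\le w_t(p',b')$ means $p\le p'$ and $p\Vdash(\dot Q_t,b)\le(\dot Q_t,b')$, that is, $(p,b)\le(p',b')$. If $q\le c_t$ in $L^M_{\kappa+1}$, then $q{\restriction}\kappa$ forces $q(\kappa)$ into the summand $\dot Q_t$, so by (T1) there is $b\in B_t$ with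
\begin{equation}\label{eq:decode}
q{\restriction}\kappa\Vdash q(\kappa)=(\dot Q_t,b),
\end{equation}
and then $q$ and $w_t(q{\restriction}\kappa,b)$ extend each other. So $w_t$ is a dense embedding of $\bar C_t$ into $(L^M_{\kappa+1})_{\le c_t}$.

\emph{Step 2: the tail.} Let $\dot T_t$ be the $\bar C_t$-name that translates $\dot L^M_{\kappa+1,j(\kappa)}$ along $w_t$, with the check name for its underlying set. By Lemma~\ref{lem:stage}(c) it is forced to be $\lambda^+$-directed closed. Let $E^0_t\subseteq\bar C_t*\dot T_t$ be the dense set of conditions $((p,b),\check s)$ with $s$ a tail on $[\kappa+1,j(\kappa))$, and put $v^0_t((p,b),\check s)=p\cup c_{t,b}\cup s$. By Lemma~\ref{lem:factor} and (T4), $v^0_t$ preserves the order in both directions. If $r\cup s\le c_t$ with $r\in L^M_{\kappa+1}$, then $r\le c_t$, some $w_t(p,b)$ extends $r$, and $w_t(p,b)\cup s\le r\cup s$. So $v^0_t$ is a dense embedding of $E^0_t$ into $j(L_\kappa)_{\le c_t}$.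

\emph{Step 3: the master condition.} Since $|B_t|<\lambda$, (E2) gives $j{\restriction}B_t\in M$. Let $\hat g\ni c_t$ be $M$-generic for $j(L_\kappa)$. In $M[\hat g]$ let
\[
A_t=\{j(b)^{\hat g}:b\in B_t,\ c_{t,b}\in\hat g\}\subseteq j(\dot Q_t)^{\hat g}.
\]
This set is indexed by a set of size $<\lambda<j(\kappa)$. It is directed. Let $c_{t,b'},c_{t,b''}\in\hat g$ and take $q\in\hat g\cap L^M_{\kappa+1}$ below $c_{t,b'}$, $c_{t,b''}$ and $c_t$. With $b$ as in \eqref{eq:decode} we have $q\le c_{t,b}$, so $c_{t,b}\in\hat g$; and $p=q{\restriction}\kappa\in\hat g$ forces $b\le b',b''$ in $\dot Q_t$, over $M$ and hence over $V$. By elementarity $j(p)=p$ forces over $M$ that $j(b)\le j(b'),j(b'')$ in $j(\dot Q_t)$. By Lemma~\ref{lem:Qclosed} and elementarity, $j(\dot Q_t)^{\hat g}$ is $j(\kappa)$-directed closed, so $A_t$ has a lower bound. By the maximum principle and (T1) there is $d_t\in j(B_t)$ that $c_t$ forces to be a lower bound of $A_t$. Put $\mathbf m_t=(c_t,d_t)$.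

\emph{Step 4: the factorization.} Let $\dot Q'_t$ name the cone of $j(\dot Q_t)$ below $d_t$; we use the same symbol for its translations to $E^0_t$ along $v^0_t$ and to $\bar C_t*\dot T_t$ along the inclusion of $E^0_t$. Let $\dot R_t$ be a $\bar C_t$-name for $\dot T_t*\dot Q'_t$, and let $E_t=E^0_t*\dot Q'_t$. The cone is forced to be $j(\kappa)$-directed closed and $\lambda^+\le j(\kappa)$, so $\dot R_t$ is forced to be $\lambda^+$-directed closed by (T6). The posets $\bar C_t$ and $j(\bar C_t)$ lie in $V^M_{j(\kappa_{i+1})}$, and $j(\kappa_{i+1})$ is inaccessible in $M$; so by (T3) we can take $\dot R_t\in V^M_{j(\kappa_{i+1})}$. This gives (a). Let $u_t$ be the composition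
\[
E^0_t*\dot Q'_t\longrightarrow(\bar C_t*\dot T_t)*\dot Q'_t\longrightarrow\bar C_t*\dot R_t
\]
of the dense embeddings from (T4) and (T5). Let $v_t(x,\tau)=(v^0_t(x),d)$, where $d\in j(B_t)$ is forced by $c_t$ to equal the translation of $\tau$. By (T4), $v_t$ preserves the order in both directions, and its values lie below $\mathbf m_t$. If $(q,d')\le\mathbf m_t$, choose $x$ with $v^0_t(x)\le q$; then $v^0_t(x)\Vdash d'\le d_t$, so by (T1) some term $\tau$ for $\dot Q'_t$ is forced by $x$ to translate $d'$, and $v_t(x,\tau)\le(q,d')$. So $v_t$ is a dense embedding into the cone.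

\emph{Step 5: proof of (b).} By (P1) and (P2), $\Gamma^\wedge$ is $M$-generic for $j(\bar C_t)$ and contains $\mathbf m_t$. Write $\Gamma^\wedge=\hat g*\hat h$; then $c_t\in\hat g$ and $d_t^{\hat g}\in\hat h$. Let $(p,b)\in H$, say $((p,b),\tau)\in\Gamma$. By (P1) there is $y=(((p',b'),\check s),\tau')\in E_t$ with $u_t(y)\in\Gamma$ and $u_t(y)\le((p,b),\tau)$. The first coordinate of $u_t(y)$ is $(p',b')$, so $(p',b')\le(p,b)$. The first coordinate of $v_t(y)\in\Gamma^\wedge$ is $p'\cup c_{t,b'}\cup s\le p\cup c_{t,b}$. Hence $p\in\hat g$ and $c_{t,b}\in\hat g$. So $j(b)^{\hat g}\in A_t$ lies above $d_t^{\hat g}\in\hat h$, and $j(p,b)=(p,j(b))\in\hat g*\hat h$.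
\end{proof}

\section{The uniform lift and the end of the proof}\label{sec:end}

Keep $k$, $\kappa$, $\lambda$ and $j$, and fix for each $t\in\mathcal T$ the objects of Proposition~\ref{prop:factor}. Since $|\mathcal T|<\lambda$, the sequence $\langle\bar C_t,\dot R_t:t\in\mathcal T\rangle$ is in $M$ by (E2). Let $\mathcal R=\prod_{t\in\mathcal T}\operatorname{Tm}(\dot R_t)$, computed in $M$ as in Section~\ref{sec:terms}.

\begin{lemma}\label{lem:K}
There is an $M$-generic filter $K\in V$ on $\mathcal R$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:factor}(a) and Lemma~\ref{lem:termclosed}, $\mathcal R$ is $\lambda^+$-closed in $M$. A descending sequence of length $<\lambda^+$ in $V$ belongs to $M$ by (E2), so $\mathcal R$ is $\lambda^+$-closed in $V$. For $t=(i,\beta)$, (T3) in $M$ gives $\operatorname{Tm}(\dot R_t)\in V^M_{j(\kappa_{i+1})}\subseteq V^M_{j(\kappa^*)}$. So each $r\in\mathcal R$ is a subset of $V^M_{j(\kappa^*)}$, and $P(\mathcal R)^M\subseteq V^M_{j(\kappa^*)+\omega}=j(V_{\kappa^*+\omega})$. As $|V_{\kappa^*+\omega}|<\lambda$, elementarity shows that $P(\mathcal R)^M$ has size $<j(\lambda)$ in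 $M$. By (E3) and \eqref{eq:count}, in $V$ we can list the dense subsets of $\mathcal R$ lying in $M$ as $\langle D_\xi:\xi<\lambda^+\rangle$. Build a descending sequence $\langle r^\xi:\xi<\lambda^+\rangle$ with $r^{\xi+1}\in D_\xi$, taking lower bounds at limit stages, and let $K$ be its upward closure.
\end{proof}

\begin{proposition}\label{prop:lift}
The embedding $j$ has a uniform lift.
\end{proposition}

\begin{proof}
Fix $K$ as in Lemma~\ref{lem:K}. For $(t,H)\in\mathcal X$ define in turn
\begin{align*}
\bar H&=\{c\in\bar C_t:\iota_t(p)\le c\text{ for some }p\in H\},\\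
\Gamma&=\{z\in\bar C_t*\dot R_t:(c,r_t)\le z\text{ for some }c\in\bar H,\ r\in K\},\\
\Gamma^\wedge&=\{z\in j(\bar C_t):v_t(y)\le z\text{ for some }y\in E_t\text{ with }u_t(y)\in\Gamma\},\\
\Phi(t,H)&=\{z\in j(C_t):j(\iota_t)(z)\in\Gamma^\wedge\}.
\end{align*}
Here $\Gamma=\Gamma_t(\bar H)$ in the notation of Corollary~\ref{cor:mutual}. The parameters are $\mathcal X$, $K$ and the sequence that assigns to $t$ the posets $\bar C_t$, $\bar C_t*\dot R_t$, $E_t$, $j(C_t)$, $j(\bar C_t)$ and the maps $\iota_t$, $u_t$, $v_t$, $j(\iota_t)$. The first is in $N$ by Lemma~\ref{lem:support}(b), and the others are sets in $V$. All quantifiers are bounded. So $\Phi\in N$. No index $\nu$ of a column enters the definition.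

For (U2) let $(t_1,H_1),\dots,(t_m,H_m)\in\mathcal X$ be pairwise distinct, and write $\bar H_l,\Gamma_l,\Gamma^\wedge_l$ for the associated sets. The $H_l$ come from distinct columns, so $\prod_lH_l$ is $V$-generic for $\prod_lC_{t_l}$. By (P1) for $\prod_l\iota_{t_l}$, the filter $\prod_l\bar H_l$ is $V$-generic for $\prod_l\bar C_{t_l}$. The $\bar C_t$ are atomless, so by Corollary~\ref{cor:mutual} the filter $\prod_l\Gamma_l$ is $M$-generic for $\prod_l(\bar C_{t_l}*\dot R_{t_l})$. By (P1) for $\prod_lu_{t_l}$ and $\prod_lv_{t_l}$, which are in $M$, and by (P2) for the cone below $\langle\mathbf m_{t_1},\dots,\mathbf m_{t_m}\rangle$, the filter $\prod_l\Gamma^\wedge_l$ is $M$-generic for $\prod_lj(\bar C_{t_l})$. By elementarity each $j(\iota_t):j(C_t)\to j(\bar C_t)$ is a dense embedding in $M$, and one more application of (P1) gives (U2).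

For (U1) take $m=1$. Then $\Gamma$ is $M$-generic with set of first coordinates $\bar H$, so $j''\bar H\subseteq\Gamma^\wedge$ by Proposition~\ref{prop:factor}(b). If $p\in H$, then $\iota_t(p)\in\bar H$, so $j(\iota_t)(j(p))=j(\iota_t(p))\in\Gamma^\wedge$ and $j(p)\in\Phi(t,H)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N$ be the column model of Section~\ref{sec:factor}; it does not depend on $k$ or $\lambda$. It is a symmetric extension of $V$ by the set forcing $\mathbb P$, so $N\models\mathrm{ZF}$. Let $1\le k\le n$, $k<\omega$. By Propositions~\ref{prop:lift} and~\ref{prop:transfer}, $\kappa_k$ is a cardinal in $N$, and for every $\eta\ge\kappa^*+\omega$ there is in $N$ a $\kappa_k$-complete fine normal ultrafilter on $P_{\kappa_k}(\lambda)$ for $\lambda=\beth^V_{\eta+\kappa_k}$. These $\lambda$ are unbounded in the ordinals, so Lemma~\ref{lem:zf}(b), applied in $N$, gives such an ultrafilter for every $\lambda\ge\kappa_k$. As $\kappa_k$ is a cardinal of $N$ above $\omega$, it is supercompact in $N$.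

Let $0\le i<n$ and $\kappa_i<\beta<\kappa_{i+1}$. If $\zeta$ is a column of type $(i,\beta)$, then $V[G_\zeta]\subseteq N$ contains a surjection $\kappa_i\to\beta$. Sending each ordinal below $\beta$ to its least preimage gives an injection $\beta\to\kappa_i$, so $\beta$ is not a cardinal in $N$. Thus $\kappa_{i+1}$ is the least cardinal of $N$ above $\kappa_i$. Since $\kappa_0=\omega$, induction gives $\kappa_k=\omega_k^N$ for all $k$ with $1\le k\le n$, $k<\omega$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IC}
\emph{On the indestructibility aspects of identity crisis},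
\texttt{http://math.rutgers.edu/\textasciitilde gs481/identitycrisis.pdf}.

\bibitem{Jech}
Jech, \emph{Set Theory}.

\end{thebibliography}
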